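# A sign hidden in $n+1$ coordinates: theories that are $m$-equational exactly for $m\le n$

## 1. Edges, blocks, and a sign over them

Fix an integer $n\ge 1$. Everything below turns on one countable structure $M_0$, which depends on $n$. Its lower layer $N_0$ is an incidence structure of vertices and blocks that is grown like a tree. Its upper layer hangs $n+1$ two-element sets over every vertex. Pick one point in each of the $n+1$ sets over a vertex $a$, and likewise over an adjacent vertex $c$: the structure assigns a sign to this pair of choices, and changing any single chosen point changes the sign. So the sign is a parity. Complete choices determine it, and a choice with one coordinate missing says nothing about it. Section 2 says what this is for.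

**Language.** Unary predicates ("sorts") $A,C,B,S_0,\dots,S_n$ partition the universe. There are relations $E\subseteq A\times C$, $I\subseteq(A\cup C)\times B$ (we write $v\in b$ for $I(v,b)$), $M\subseteq A\times C\times B$, $P\subseteq\bigcup_iS_i\times(A\cup C)$ and $Q\subseteq(S_0\times\dots\times S_n)^2$. Put $L_N=\{A,C,B,E,I,M\}$.

Elements of $V=A\cup C$ are *vertices*, elements of $B$ are *blocks*. An *edge* is a pair $e=(a,c)$ with $E(a,c)$, also written $\{a,c\}$; then $a,c$ are *adjacent*, and we write $a,c\in e$. *Nodes* are edges and blocks; we denote nodes by $\nu$. Let $\Theta$ be the graph on nodes in which an edge $e=(a,c)$ and a block $b$ are joined iff $a,c\in b$ (written $e\subset b$); two edges are never joined, nor are two blocks. Let $d$ be the distance in $\Theta$, and $\Theta_v$ the set of nodes containing the vertex $v$. If $M(a,c,b)$, we call $(a,c)$ a *slot* of $b$, we call $a,c$ *partners* in $b$, and if $(a,c)$ is an edge we say it is *matched* in $b$. Put $\mu_b(a,c)=-1$ if $M(a,c,b)$, and $\mu_b(a,c)=1$ otherwise.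

**Growing $N_0$.** Start with one vertex in $A$ and one in $C$ that form an edge $e_*$. Repeat the following operations, with bookkeeping so that each is applied infinitely often to each edge, respectively block.

* (2m) Given an edge $(a,c)$: add a block $b$ with vertices $a,c$ and $M(a,c,b)$.
* (2u) Given an edge $(a,c)$: add a block $b$ and vertices $a'\in A$, $c'\in C$. The vertices of $b$ are $a,c,a',c'$, with $M(a,c',b)$ and $M(a',c,b)$, and $(a,c'),(a',c),(a',c')$ are new edges.
* (3) Given a block $b$: add new vertices $a\in A$, $c\in C$ to $b$ with $M(a,c,b)$ and $E(a,c)$; moreover $a$ becomes adjacent to all $C$-vertices of $b$ and $c$ to all $A$-vertices of $b$.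

Relations between old elements never change. The letters "m" and "u" stand for matched and unmatched: in (2m) the given edge is matched in the new block, in (2u) it is not. At every stage, any $a\in A$ and $c\in C$ in a common block are adjacent.

**Example (two operations by hand).** Apply (2u) to $e_*=(a,c)$. The new block $b$ has vertices $a,c,a',c'$, all four pairs from $\{a,a'\}\times\{c,c'\}$ are edges, and the slots are $(a,c')$ and $(a',c)$. The graph $\Theta$ is now a star with center $b$ and four leaves. Apply (2m) to $(a,c')$: a block $b_2$ is attached to that leaf. Now $\Theta_a$ is the path $(a,c),\,b,\,(a,c'),\,b_2$.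

**Lemma 1.** (a) $\Theta(N_0)$ is a tree, and each $\Theta_v$ is a nonempty subtree. (b) If $v\ne w$ have the same sort, then $\Theta_v\cap\Theta_w$ has at most one node. In particular two distinct blocks share at most one vertex of each sort. (c) For all $v\neq w$,
$$\Theta_v\cap\Theta_w\text{ is empty or has diameter}\le 2.\tag{1}$$

*Proof.* (a) A new edge contains a new vertex, which at that stage lies in exactly one block, namely the block $b$ of the operation. A new block contains exactly one old edge, the given one. In (3) no old edge becomes contained in $b$, since only new vertices are added to $b$. So each operation adds to $\Theta$ only leaves: possibly a block attached to its edge, and then new edges attached to the block. Starting from one node we always have a tree. As for $\Theta_v$: the nodes of a new vertex form a star around $b$. An old vertex lying in a new node lies also in the node to which the new one is attached: a new block contains only the old vertices $a,c$ and is attached to $(a,c)$; a new edge has its vertices in $b$ and is attached to $b$. So $\Theta_v$ stays connected.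

(b) The set $\Theta_v\cap\Theta_w$ is an intersection of subtrees of a tree, hence a subtree. It contains no edge, since an edge has one vertex of each sort. Blocks are never joined to blocks, so there is at most one.

(c) For equal sorts use (b). For $a\in A$, $c\in C$: if some node contains both, then $(a,c)$ is an edge, and the nodes containing both are this edge and the blocks containing it. These form a star around $(a,c)$. $\square$

**Fibres and signs: $M_0$.** Over each vertex $v$ of $N_0$ put two-element sets ("fibres") $S_{i,v}\subset S_i$, $0\le i\le n$, pairwise disjoint. Let $P(x,v)$ hold iff $x\in S_{i,v}$ for some $i$. Put $X_v=\prod_{i\le n}S_{i,v}$. We choose $\varepsilon:E\to\{\pm1\}$ and, for every block $b$, a function $s_b:\{v:v\in b\}\to\{\pm1\}$ such that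
$$\varepsilon(a,c)=s_b(a)\,s_b(c)\,\mu_b(a,c)\qquad\text{for all }a,c\in b.\tag{2}$$
This is done along the construction. Put $\varepsilon(e_*)=1$. In (2m) put $s_b(a)=1$, $s_b(c)=-\varepsilon(a,c)$; then the right side of (2) is $1\cdot(-\varepsilon(a,c))\cdot(-1)=\varepsilon(a,c)$. In (2u) put $s_b(a)=1$, $s_b(c)=\varepsilon(a,c)$, $s_b(a')=s_b(c')=1$; for the old edge $\mu_b(a,c)=1$ and (2) holds. In (3) put $s_b=1$ on the two new vertices. A new edge lies in only one block at its birth, so we *define* $\varepsilon$ on it by (2). A block created later around an existing edge respects (2) by the choice of its $s_b$.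

Choose base points $r_v\in X_v$; for $x\in X_v$ let $\mathrm{sgn}(x)=(-1)^{\#\{i:x_i\ne r_{v,i}\}}$. For an edge $(a,c)$, $x\in X_a$, $y\in X_c$ put
$$q(x,y)=\mathrm{sgn}(x)\,\mathrm{sgn}(y)\,\varepsilon(a,c),$$
and let $Q(x,y)$ hold iff $q(x,y)=1$; $Q$ holds nowhere else. This completes $M_0$. In the hand example, $\varepsilon(a,c)=1$, all $s_b$ are $1$, and so $\varepsilon(a,c')=\varepsilon(a',c)=-1$, $\varepsilon(a',c')=1$; for $b_2$ we get $s_{b_2}(a)=1$ and $s_{b_2}(c')=-\varepsilon(a,c')=1$.

**A diagonal in one block.** Let $(a_i,c_i)$, $i\ge1$, be distinct slots of a block $b$. Choose $x_j\in X_{a_j}$ with $\mathrm{sgn}(x_j)=s_b(a_j)$ and $y_i\in X_{c_i}$ with $\mathrm{sgn}(y_i)=s_b(c_i)$. By (2), $q(x_j,y_i)=\mu_b(a_j,c_i)$, so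
$$Q(x_j,y_i)\iff i\ne j.\tag{3}$$

Let $T_n=\mathrm{Th}(M_0)$, a complete theory in a finite relational language.

## 2. Equations, and the theorem about $T_n$

Let $T$ be a complete first-order theory and $\mathbb M$ a monster model: saturated and strongly homogeneous up to some large cardinal. "Small" means of size less than that cardinal. So types over small sets are realized, an infinite definable set is not contained in a small set, and an elementary map between small subsets extends to an automorphism.

**Definition (equation).** A parameter-free formula $\varphi(x;y)$, where the tuple $x$ has length $m$, is an *$m$-equation* if the family of finite intersections of instances $\varphi(\mathbb M,b)$, with $b$ ranging over tuples of $\mathbb M$, has the descending chain condition (DCC).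

**Definition (equational).** $T$ is *$m$-equational* if every set definable with parameters in $m$ variables is a Boolean combination of instances of $m$-equations. $T$ is *equational* if it is $m$-equational for every $m\in\mathbb N$.

**Lemma 2 (criterion).** $\varphi(x;y)$ fails to be an equation iff there are sequences $(x_k)_{k\ge1}$, $(y_k)_{k\ge1}$ with $\varphi(x_k,y_j)$ for all $j<k$ and $\neg\varphi(x_k,y_k)$ for all $k$.

*Proof.* Given such sequences, put $Y_k=\bigcap_{j<k}\varphi(\mathbb M,y_j)$ for $k\ge2$. Then $x_k\in Y_k\setminus Y_{k+1}$, so DCC fails. Conversely let $Y_1\supsetneq Y_2\supsetneq\cdots$ with $Y_k=\bigcap_{b\in B_k}\varphi(\mathbb M,b)$ and $B_k$ finite. Replacing $B_k$ by $B_1\cup\dots\cup B_k$ does not change $Y_k$, so assume $B_1\subseteq B_2\subseteq\cdots$. Choose $x_k\in Y_k\setminus Y_{k+1}$ and $y_k\in B_{k+1}$ with $\neg\varphi(x_k,y_k)$. For $j<k$ we have $y_j\in B_{j+1}\subseteq B_k$, so $\varphi(x_k,y_j)$. $\square$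

Some tests. The formula $x_j=y$ is an equation, and so is any definable equivalence relation $x\sim y$: if $x_k\sim y_j$ for all $j<k$, then $y_1\sim x_3\sim y_2$ and $x_2\sim y_1$, so $x_2\sim y_2$. The formula $x_j=x_l$ has only one instance, so it is an equation. The formula $x\ne y$ in an infinite structure is not: take distinct $y_k$ and $x_k=y_k$. In a dense linear order $x<y$ is not: take $y_1>y_2>\cdots$ and $x_k=y_k$. But $x\ne y$ is a *Boolean combination* of instances of an equation. By quantifier elimination every definable set in the theory of an infinite set is a Boolean combination of instances of $x_i=x_j$ and $x_i=y$; this theory is equational.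

The problem, taken from "Groupes définissables dans des expansions de théories stables", http://home.mathematik.uni-freiburg.de/pizarro/HDR.pdf, is whether equationality follows from its one-variable case: *is every complete 1-equational theory equational?* We use from there the fact that 1-equationality implies stability of all formulas $\varphi(x,y)$ with $x$ a single variable, and hence that every 1-equational theory is stable. The answer to the question is no.

**Theorem A.** Let $n\ge1$. There is a complete theory $T_n$ in a finite relational language such that (i) $T_n$ is $m$-equational for $1\le m\le n$; (ii) $T_n$ is not $m$-equational for any $m>n$; (iii) $T_n$ is $\omega$-stable.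

**Corollary B.** For a complete theory $T$ put $\mathrm{Eq}(T)=\{m\ge1:T\text{ is }m\text{-equational}\}$. Then $\mathrm{Eq}(T)$ is an initial segment of $\{1,2,\dots\}$, and every initial segment ($\emptyset$, $\{1,\dots,n\}$, everything) occurs.

In particular $T_1$ is 1-equational but not 2-equational, hence not equational.

**Why one block is not enough.** By (3) and Lemma 2, $Q(x;y)$ is not an equation. It is tempting to keep just one block: infinite sets $A$, $C$ with a bijection $M$, all pairs adjacent, fibres as before, an odd function $s:\bigcup_vX_v\to\{\pm1\}$ (changing one coordinate changes the sign), and $q(x,y)=s(x)s(y)\mu(a,c)$. The diagonal (3) is still there. But $Q$ is now a Boolean combination of equations. Let $R(x;y)$ say that $x\in X_a$, $y\in X_c$ for some $a,c$ with $q(x,y)\mu(a,c)=1$, and let $M'(x;y)$ say that $x\in X_a,y\in X_c$ for some $a,c$ with $M(a,c)$. A nonempty instance of $R$ is $\{x\in\bigcup_aX_a:s(x)=s(y)\}$, so there are only two; nonempty instances of $M'$ are sets $X_a$. Hence both are equations, and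
$$Q(x,y_0)\iff\big(R(x;y_0)\wedge\neg M'(x;y_0)\big)\vee\big(\neg R(x;y_0)\wedge M'(x;y_0)\big).$$
The attempt stops at this point: the sign $\mu$ that spoils DCC is definable from $(a,c)$ and can be divided out. In $M_0$ every edge lies in infinitely many blocks where it is matched and infinitely many where it is not, so $\mu_b(a,c)$ can be divided out only by someone who knows a block $b$. The end of Section 3 shows how far such knowledge goes, and Section 11 shows that it never covers all of $Q(x,y_0)$.

Two things must be proved. For (i), we need a supply of $m$-equations that determines all types of $m$-tuples when $m\le n$. The supply will be the positive existential formulas of $L_N$, pulled back along the map sending a fibre point to its vertex. For (ii), we need that *no* equation separates the two parities, whichever parameters are used.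

## 3. What every model of $T_n$ inherits from $M_0$

From now on $\mathbb M$ is the monster model of $T_n$, and $\mathbb N$ is its part on $A\cup B\cup C$. In $\mathbb M$ let $S_{i,v}=\{x\in S_i:P(x,v)\}$, $X_v=\prod_iS_{i,v}$, and for $x\in X_a,y\in X_c$ over an edge $(a,c)$ let $q(x,y)=1$ if $Q(x,y)$ and $-1$ otherwise. Being a tree is not first-order, but the following schemes are.

* (P0) The sorts partition the universe and the relations are between the sorts indicated. Every element of $\bigcup_iS_i$ is $P$-related to exactly one vertex (the vertex *under* it). Each $S_{i,v}$ has exactly two elements. If $Q(x,y)$, then $x\in X_a$, $y\in X_c$ for some edge $(a,c)$.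
* (P1) $a,c\in b\Rightarrow E(a,c)$ (for $a\in A$, $c\in C$); $M(a,c,b)\Rightarrow a,c\in b$; $M(\cdot,\cdot,b)$ is a bijection between the infinite sets of $A$- and $C$-vertices of $b$; every edge is contained in infinitely many blocks where it is matched and in infinitely many where it is not; every vertex is in an edge.
* (P2) $\Theta$ has no cycles.
* (P3) If two nodes containing $v$ are joined by a simple path of $\Theta$ (of length $k$, for each $k$), all nodes on it contain $v$.
* (P4) Call two nodes *$k$-linked* if they are joined by a sequence of nodes of length $k$ in which consecutive ones share a vertex. For all $k,l$ and any $l$ vertices and blocks there are $a\in A$ and $c\in C$ such that no node containing $a$ (respectively $c$) is $k$-linked to a node containing one of the given vertices, or to one of the given blocks.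
* (P5) For every vertex $v$, all nodes $\nu_1,\dots,\nu_l$ and all $k$ there is an edge $e\ni v$ with $d(e,\nu_i)>k$ for all $i$.
* (P6) For $m\ge2$, $k\ge0$ and $K=mk+2m$: there are no distinct vertices $v_1,\dots,v_m$ and nodes $\nu_i,\nu_i'$ ($i\in\mathbb Z/m$) with $v_i\in\nu_i$, $v_{i+1}\in\nu_i'\cap\nu_{i+1}$, $d(\nu_i,\nu_i')\le k$ and $d(\nu_i',\nu_{i+1})>K$ for all $i$.
* (P7) For an edge $(a,c)$, changing one coordinate of $x\in X_a$ or of $y\in X_c$ changes the sign of $q(x,y)$ ("oddness"). For $a,a'\in A$ and $c,c'\in C$ in $b$ (not necessarily distinct) and $x\in X_a,x'\in X_{a'},y\in X_c,y'\in X_{c'}$: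
$$q(x,y)\,q(x',y)\,q(x,y')\,q(x',y')=\mu_b(a,c)\,\mu_b(a',c)\,\mu_b(a,c')\,\mu_b(a',c').\tag{4}$$

**Lemma 3.** (P0)–(P7) hold in $M_0$, hence in $\mathbb M$.

*Proof.* (P0) holds by construction. (P1): the operations are applied infinitely often; an operation adding vertices to a block adds them in slots and makes them adjacent to all vertices of the other sort in the block; in (2m) and (2u) every vertex of the new block is in exactly one slot. (P2) and (P3) are Lemma 1(a), since in a tree the simple path between two nodes of a subtree lies in the subtree.

(P4) is about escaping to infinity through links that may be long inside one $\Theta_v$. Choose a ray $\epsilon_0,b_1,\epsilon_1,b_2,\dots$ in $\Theta$ without backtracking, with edges $\epsilon_i$ such that $\epsilon_i\cap\epsilon_{i-1}=\emptyset$: given $\epsilon_i$, take a block $b_{i+1}\ne b_i$ containing it and an edge $\epsilon_{i+1}$ of $b_{i+1}$ disjoint from $\epsilon_i$; this is possible by (P1). Each $\Theta_v$ meets the ray in a connected set, which contains at most one $\epsilon_i$ since consecutive ones are disjoint; so the intersection has diameter at most $2$. Let $\rho$ be the nearest-point projection of the tree onto the ray.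 If $\Theta_v$ meets the ray, then for $\nu\in\Theta_v$ the path from $\nu$ to a node of the intersection passes through $\rho(\nu)$ and stays in $\Theta_v$, so $\rho(\Theta_v)$ is the intersection. If $\Theta_v$ misses the ray, then $\rho(\Theta_v)$ is a point, since adjacent nodes off the ray have the same projection. So $\rho(\Theta_v)$ always has diameter $\le2$, and $k$-linked nodes have projections at distance $\le2k$. The projections of the given blocks and of all nodes containing a given vertex form a bounded set. Nodes containing a vertex of $\epsilon_i$ project within distance $2$ of $\epsilon_i$. So for $i$ large the two vertices of $\epsilon_i$ are as required.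

(P5): from an edge $e\ni v$ go to a block $b\supset e$, then to an edge $e'\ne e$ of $b$ containing $v$, then to a block $b'\ne b$ containing $e'$, and so on. This is a ray in a tree, so the distance from any given node tends to infinity along it.

(P6): suppose there are such vertices and nodes. Concatenate the geodesics $[\nu_1,\nu_1'],[\nu_1',\nu_2],[\nu_2,\nu_2'],\dots,[\nu_m',\nu_1]$ to a closed walk. The "long" pieces satisfy $[\nu_i',\nu_{i+1}]\subset\Theta_{v_{i+1}}$. In a tree a closed walk traverses each edge of the tree an even number of times, and a geodesic traverses it at most once. So each of the more than $K$ edges of $[\nu_1',\nu_2]\subset\Theta_{v_2}$ is traversed by another piece. The short pieces cover at most $mk$ of them. Each of the other $m-1$ long pieces lies in some $\Theta_{v_j}$ with $v_j\ne v_2$; its common edges with $[\nu_1',\nu_2]$ form a path in $\Theta_{v_j}\cap\Theta_{v_2}$, so by (1) there are at most $2$. Hence $K<mk+2(m-1)$, a contradiction.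

(P7): oddness is clear from $\mathrm{sgn}$. In the left side of (4) each of $\mathrm{sgn}(x),\mathrm{sgn}(x'),\mathrm{sgn}(y),\mathrm{sgn}(y')$ occurs twice, and after inserting (2) so does each of $s_b(a),s_b(a'),s_b(c),s_b(c')$. Only the four $\mu_b$ remain. $\square$

**Remark (knowing one block).** Let $R(x;y,b)$ say that $x\in X_a$, $y\in X_c$ for some $a,c\in b$ with $q(x,y)\mu_b(a,c)=1$. This is an equation. Two instances with the same $b$ are equal or disjoint: if $x$ lies in $R(\mathbb M;y,b)$ and in $R(\mathbb M;y',b)$, and $x'$ in the first, then three of the four factors $q\mu_b$ in (4) are $1$, so the fourth is, and $x'$ lies in the second. For $b\ne b'$ the intersection of two instances lies in $X_a$ for at most one $a$, because two distinct blocks share at most one $A$-vertex; this is a first-order sentence, true in $M_0$ by Lemma 1(b). As $|X_a|=2^{n+1}$, descending chains have bounded length. So on the vertices of a block $b\ni c_0$ the set $Q(x,y_0)$ with $y_0\in X_{c_0}$ can be treated as in Section 2. But by (P5) the neighbors of $c_0$ are spread over infinitely many blocks, arbitrarily far apart in $\Theta$, and a Boolean combination mentions only finitely many parameters.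

## 4. The forest of vertices and components, and closed sets

To compute types we need to know what a submodel $D$ looks like from outside. The aim of this section is a short list of conditions that isolates the geometry of submodels.

**Components.** Let $\gamma$ denote a connected component of $\Theta=\Theta(\mathbb N)$; by (P2) it is a tree. A vertex $v$ *meets* $\gamma$ if $\Theta_v\cap\gamma\neq\emptyset$; this intersection is connected by (P3). In $N_0$ there is just one component, but $\Theta_v$ has infinite diameter there, so in $\mathbb M$ a vertex meets many components. Let $\mathcal G$ be the bipartite graph on vertices and components given by "meets".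

**Lemma 4.** $\mathcal G$ is a forest.

*Proof.* Let $v_1\gamma_1v_2\gamma_2\dots v_m\gamma_m$ be a cycle, all entries distinct, $m\ge2$. Choose $\nu_i,\nu_i'\in\gamma_i$ with $v_i\in\nu_i$ and $v_{i+1}\in\nu_i'$. Within a component distances are finite, so $d(\nu_i,\nu_i')\le k$ for some common $k$; and $d(\nu_i',\nu_{i+1})=\infty$. This contradicts (P6). $\square$

**Definition (closed set).** For $D\subseteq\mathbb N$ let $\Theta_D$ be the set of blocks in $D$ and edges with both vertices in $D$, and $\gamma_D=\gamma\cap\Theta_D$. A *$D$-object* is a vertex in $D$ or a component with $\gamma_D\ne\emptyset$ (a *$D$-component*). $D$ is *closed* if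

* (C1) $v,b\in D$ and $v\in b$ imply that the partner of $v$ in $b$ is in $D$;
* (C2) each $\gamma_D$ is connected in $\gamma$;
* (C3) if $v\in D$ meets $\gamma$ and $\gamma_D\ne\emptyset$, then $v\in\nu$ for some $\nu\in\gamma_D$;
* (C4) every vertex and component on a $\mathcal G$-path between two $D$-objects is a $D$-object.

Small examples: $\emptyset$, a single vertex $\{v\}$, and a single block $\{b\}$ are closed. If $v\in b$, then $\{v,b\}$ is not, by (C1). If $a\ne a'$ are $A$-vertices of a block in $\gamma$, then $D=\{a,a'\}$ is not closed: $\gamma$ lies on the path $a,\gamma,a'$, but $\Theta_D=\emptyset$, so (C4) fails.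

**Lemma 5.** If $D\preceq\mathbb M$, then $D_N:=D\cap\mathbb N$ is closed.

*Proof.* (C1): the partner is definable from $v,b$. (C2): two nodes of $\gamma_{D_N}$ are joined by a unique simple path, of some length $k$; by elementarity there is a simple path of length $k$ between them in $D$, which is the same one. (C3): let $\nu\in\gamma_{D_N}$ and let some node containing $v$ have distance $k$ from $\nu$. By elementarity there is such a node in $D$. (C4): a $\mathcal G$-path between two $D_N$-objects is witnessed by its vertices and by finitely many nodes: for each component on it, nodes containing the neighboring vertices of the path (or, at an end component, a fixed node of $\Theta_{D_N}$), at bounded distance from each other. By elementarity there are such witnesses in $D$ with the same end data. They give a $\mathcal G$-walk between the two objects through $D_N$-objects only. In a forest the path between two points is contained in every walk between them. $\square$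

**Gates.** If $D$ is closed, $\gamma_D\neq\emptyset$ and $\nu\in\gamma$, the *gate* of $\nu$ is the node of the subtree $\gamma_D$ nearest to $\nu$. All paths in $\gamma$ from $\nu$ to $\gamma_D$ pass through it. We note:
$$\text{if }v\in D,\ v\in\nu\in\gamma,\ \gamma_D\ne\emptyset,\text{ then }v\text{ is in the gate of }\nu.\tag{5}$$
Indeed by (C3) $v\in\nu_1$ for some $\nu_1\in\gamma_D$; the path from $\nu$ to $\nu_1$ passes through the gate; apply (P3).

**Lemma 6.** Let $D$ be closed and let $u\in V\setminus D$ meet a $D$-component $\gamma$. Then $u$ meets no other $D$-component; all nodes in $\Theta_u\cap\gamma$ have the same gate $g(u)$; every $v\in D$ adjacent to $u$ lies in $g(u)$; and no block of $D$ contains $u$, except possibly $g(u)$.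

*Proof.* If $u$ met another $D$-component $\gamma'$, the path $\gamma,u,\gamma'$ would give $u\in D$ by (C4).

The set $\Theta_u\cap\gamma_D$ contains no edge, as $u\notin D$. Hence it contains at most one block: the path between two would lie in it by (P3) and (C2), and would contain an edge. Now $\Theta_u\cap\gamma$ is connected. If it is disjoint from $\gamma_D$, all its nodes have the same gate, since adjacent nodes outside a subtree do. If it meets $\gamma_D$ in $\{b_0\}$, the gate of any $\nu\in\Theta_u\cap\gamma$ lies on the path from $\nu$ to $b_0$, so by (P3) it lies in $\Theta_u\cap\gamma_D$, so it is $b_0$.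

A block of $D$ containing $u$ lies in a $D$-component met by $u$, that is, in $\gamma$; it is its own gate, so it is $g(u)$.

Let $v\in D$ be adjacent to $u$. If the edge $\{u,v\}$ lies in $\gamma''\ne\gamma$, then $\gamma,u,\gamma'',v$ is a path between $D$-objects, so $u\in D$, a contradiction. So the edge lies in $\gamma$, and (5) gives $v\in g(u)$. $\square$

## 5. Building $\mathbb N$ from a closed set by steps

We now show that all of $\mathbb N$ is reached from a closed set by small extensions with completely known relations.

**Definition (steps).** For closed $D$ the following $D'\supsetneq D$ are *steps* over $D$.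

* (S0) $D'=D\cup\{v\}$, where $v$ is a vertex whose $\mathcal G$-component contains no $D$-object.
* (S1) $D'=D\cup\{w\}$, where $w$ is a vertex adjacent to $v\in D$ (the base), and the component $\gamma$ of the edge $\{v,w\}$ has $\gamma_D=\emptyset$ (so $w\notin D$).
* (S2m) $D'=D\cup\{b\}$, where $b\notin D$ is a block, $e=(a,c)\subset b$ is an edge with $a,c\in D$ (the base), and $M(a,c,b)$.
* (S2u) $D'=D\cup\{b,a',c'\}$, where $b\notin D$ is a block, $e=(a,c)\subset b$ is an edge with $a,c\in D$ (the base), $\neg M(a,c,b)$, $c'$ is the partner of $a$ in $b$, and $a'$ is the partner of $c$ in $b$.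
* (S3) $D'=D\cup\{a,c\}$, where $(a,c)$ is a slot of a block $b\in D$ (the base) and $a\notin D$ (so $c\notin D$ by (C1)).

(S2) means (S2m) or (S2u).

**Lemma 7.** If $D'$ is a step over the closed set $D$, then $D'$ is closed, and the $E,I,M$-relations in $D'$ involving new elements are exactly the following.

* (S0): none.
* (S1): $E$ between $v$ and $w$.
* (S2m): $a,c\in b$ and $M(a,c,b)$.
* (S2u): $a,c,a',c'\in b$; $M(a,c',b)$, $M(a',c,b)$; $E(a,c'),E(a',c),E(a',c')$.
* (S3): $a,c\in b$; $M(a,c,b)$; $E(a,c)$; and $E$ between $a$ (respectively $c$) and all $C$-vertices (respectively $A$-vertices) of $b$ that lie in $D$.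

*Proof.* **(S0).** If $v$ were adjacent to some $v'\in D$ or in a block of $D$, it would be $\mathcal G$-connected to a $D$-object. So there are no relations, and $\Theta_{D'}=\Theta_D$. Then (C1), (C2) are inherited, (C3) holds as $v$ meets no $D$-component, and (C4) holds as no path joins $v$ to a $D$-object.

**(S1).** If $w$ met a $D$-component $\gamma'$, then $\gamma'\ne\gamma$, and the path $v,\gamma,w,\gamma'$ would give $w\in D$ by (C4). So $w$ meets no $D$-component; in particular $w$ is in no block of $D$. Let $v'\in D$, $v'\ne v$. If $v'$ met $\gamma$, the path $v,\gamma,v'$ would make $\gamma$ a $D$-object, a contradiction. So $v'$ does not meet $\gamma$. If $v'$ were adjacent to $w$ with the edge in $\gamma''$, then $\gamma''\ne\gamma$ and the path $v',\gamma'',w,\gamma,v$ would give $w\in D$, a contradiction. So the relations are as stated and $\Theta_{D'}=\Theta_D\cup\{\{v,w\}\}$. (C1) and (C2) are clear. (C3): $w$ meets no $D$-component; the only vertices of $D'$ that meet the new $D'$-component $\gamma$ are $v,w$, and both lie in the node $\{v,w\}$. (C4): the new objects are $w$ and $\gamma$. The path from $v$ to a $D$-object consists of $D$-objects, so it avoids $\gamma,w$; prefixing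 $\gamma$, respectively $w,\gamma$, gives the paths from the new objects, and all entries are $D'$-objects.

**(S2).** The block $b\notin D$ is adjacent to $e\in\Theta_D$, so its gate is $e$, and by (5) the vertices of $b$ in $D$ are exactly $a,c$. In (S2m) this gives the relations, $\Theta_{D'}=\Theta_D\cup\{b\}$ and the objects do not change; (C1) holds as $a,c$ are partners, and (C2)–(C4) are clear. In (S2u), $a'\ne a$ and $c'\ne c$ because $\neg M(a,c,b)$; so $a',c'\notin D$, and both meet the component of $b$, a $D$-component. As $b\in\Theta_{a'}\cap\Theta_{c'}$ has gate $e$, we get $g(a')=g(c')=e$. By Lemma 6, elements of $D$ adjacent to $a'$ or $c'$ are in $\{a,c\}$, and no block of $D$ contains $a'$ or $c'$. With (P1) the relations are as stated.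

**(S3).** Here $b\in\Theta_a\cap\Theta_c\cap\Theta_D$, so $g(a)=g(c)=b$. By Lemma 6, elements of $D$ adjacent to $a$ or $c$ lie in $b$, and no block of $D$ other than $b$ contains $a$ or $c$. With (P1) the relations are as stated.

**Closedness in (S2u) and (S3).** (C1) is clear from the list. All new nodes are $b$ or edges contained in $b$, and $b$ is in $\Theta_D$ or adjacent to $e\in\Theta_D$; this gives (C2), and the $D'$-components are the $D$-components. By Lemma 6 a new vertex meets only one $D$-component, that of $b$, and it lies in $b\in\Theta_{D'}$; this gives (C3). In $\mathcal G$ the new vertices are neighbors of this $D$-component $\gamma$. Paths from $\gamma$ to $D$-objects consist of $D$-objects, so they avoid the new vertices; prefixing a new vertex gives its path to a $D$-object, and two new vertices are joined through $\gamma$. So (C4) holds. $\square$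

**Lemma 8 (reaching).** Let $D$ be closed.

(a) If $\gamma$ is a $D$-component and $x$ is a block in $\gamma$ or a vertex meeting $\gamma$, then $x$ is in a closed set reached from $D$ by finitely many (possibly zero) steps (S2), (S3).

(b) If a vertex $w$ is adjacent to some $v\in D$, then either $w$ is in a closed set reached by finitely many (possibly zero) steps (S2), (S3), or $D\cup\{w\}$ is an (S1)-step with base $v$.

(c) If the $\mathcal G$-component of a vertex $x$ contains a $D$-object, then $x$ is reached by finitely many steps (S1)–(S3); otherwise $D\cup\{x\}$ is an (S0)-step.

(d) Every element of $\mathbb N$ is reached by finitely many steps.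

*Proof.* (a) Let $x\in\nu\in\gamma$ or $x=\nu\in\gamma$. Walk along the path from the gate of $\nu$ to $\nu$. From an edge with both vertices already in the set, pass to the next block by (S2) if it is not yet there. From a block already there, pass to the next edge by at most two (S3)-steps, one for each of its vertices not yet there. Finally, if $\nu$ is a block and $x\in\nu$, one more (S3) may be needed.

(b) Let $\gamma$ be the component of $\{v,w\}$. If $\gamma_D\ne\emptyset$ use (a); otherwise it is an (S1)-step.

(c) Follow the $\mathcal G$-path from a $D$-object to $x$. From a component that already has a node in the current set to a vertex meeting it, use (a). From a vertex $v$ in the current closed set $D_j$ to a component $\gamma$ that $v$ meets with $\gamma_{D_j}=\emptyset$: $\gamma$ contains an edge $\{v,w\}$ (if $v\in b\in\gamma$, take $w$ the partner of $v$ in $b$), and adding $w$ is an (S1)-step. The second statement is the definition.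

(d) For vertices this is (c). For a block $b$: reach a vertex $v\in b$. If the component of $b$ contains no node of the current set, apply (S1) to the edge of $v$ and its partner in $b$, which lies in that component. Then use (a). $\square$

**Lemma 9 (existence of steps).** For every small closed $D$: (S0)-steps with $v\in A$ and with $v\in C$ exist; an (S1)-step exists for every base $v\in D$; (S2m)- and (S2u)-steps exist for every edge with vertices in $D$; (S3)-steps exist for every block in $D$.

*Proof.* By saturation. (S0): $\Theta$-adjacent nodes share a vertex, and any two nodes containing a vertex $v_i$ share $v_i$. So if $v$ is $\mathcal G$-connected to a $D$-object, then some node containing $v$ is $k$-linked, for some $k$, to a node containing a vertex of $D$ or to a block in $D$. A linking sequence can be lengthened by repeating nodes, so (P4) says that finitely many conditions "not $k$-linked" can be met at once; realize all of them. (S1): realize "$E$ holds between $v$ and $w$, and $d(\{v,w\},\nu)>k$" for all $\nu\in\Theta_D$ and all $k$; finite parts are satisfied by (P5). (S2), (S3): by (P1) the blocks containing the edge in which it is matched, those in which it is not matched,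 and the $A$-vertices of a block form infinite definable sets, so none is contained in $D$. $\square$

## 6. Homomorphisms defined on closed sets

Equations will come from positive formulas, so we need maps that preserve positive information only. An $L_N$-homomorphism preserves the sorts, $E$, $I$, $M$, but not their negations.

**Lemma 10.** Let $D$ be closed, $h:D\to\mathbb N$ an $L_N$-homomorphism, and $D'$ a step over $D$. Then $h$ extends to a homomorphism $D'\to\mathbb N$. Hence $h$ preserves all positive existential $L_N$-formulas evaluated in $\mathbb N$.

*Proof.* By Lemma 7 we know exactly which relations must be preserved. (S0): send $v$ to any vertex of the right sort. (S1): send $w$ to any neighbor of $h(v)$, which exists by (P1). (S2): send $b$ to a block containing the edge $(h(a),h(c))$ in which this edge is matched, respectively unmatched; in (S2u) send $c'$, $a'$ to the partners of $h(a)$, $h(c)$ in it; the required $E$-relations hold by (P1). (S3): send $(a,c)$ to any slot of $h(b)$. If $c''\in D$ is a $C$-vertex of $b$, then $h(c'')\in h(b)$, so by (P1) it is adjacent to $h(a)$; likewise for $c$.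

For the last claim, suppose a positive existential formula holds at a tuple of $D$. By Lemma 8(d), applied finitely often, witnesses lie in a set reached by finitely many steps, to which $h$ extends. The images are witnesses for the image tuple. $\square$

**Convention.** From now on "positive existential $L_N$-formula" means the formula of the language of $\mathbb M$ saying that its variables lie in $A\cup B\cup C$ and that a positive existential $L_N$-formula holds in $\mathbb N$ (quantifiers relativized to $A\cup B\cup C$).

## 7. Carrying the sign across a step

Next we describe types. For closed $D$ let $\hat D$ be $D$ together with all fibres $S_{i,v}$, $v\in D\cap V$, as induced structure in the full language. If $D\preceq\mathbb M$, then $D=\widehat{D_N}$, since fibres are finite and every fibre point lies over exactly one vertex.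

**Lemma 11.** Let $F:\hat D\to\hat D^*$ be an isomorphism, $D,D^*$ closed, $f=F|_D$. Let $D_1,D_1^*$ be steps over $D,D^*$ of the same kind (with the same sort of new vertex for (S0)), with bases corresponding under $f$. Then the natural bijection $f_1:D_1\to D_1^*$ extending $f$ is an $L_N$-isomorphism, and $F$ extends to an isomorphism $\hat D_1\to\hat D_1^*$ over $f_1$.

*Proof.* **Step 1: measure the error.** The map $f_1$ is an isomorphism by Lemma 7. Choose arbitrary bijections $S_{i,v}\to S_{i,f_1(v)}$ for new $v$. By oddness, for each edge $(v,w)$ of $D_1$ the map multiplies the values of $q$ on $X_v\times X_w$ by a constant $\delta(v,w)=\pm1$: changing one coordinate changes the sign both before and after the map. We have $\delta=1$ on edges of $D$. By (P0) the extended map is an isomorphism iff $\delta\equiv1$.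

**Step 2: two tools.** Changing the bijection on $S_{0,v}$ for a new $v$ changes the sign of $\delta(v,w)$ for all $w$; call this *adjusting at $v$*. And as $f_1$ preserves $\mu$, (4) gives
$$\delta(a,c)\,\delta(a',c)\,\delta(a,c')\,\delta(a',c')=1\qquad\text{for }a,a',c,c'\in b,\text{ all in }D_1.\tag{6}$$

**Step 3: remove the error, case by case.** (S0), (S2m): there are no new edges. (S1): there is one new edge; adjust at $w$. (S2u): adjust at $c'$ and at $a'$ to get $\delta(a,c')=\delta(a',c)=1$; as $\delta(a,c)=1$, (6) gives $\delta(a',c')=1$. (S3): if $b$ has no vertices in $D$, there is one new edge $(a,c)$; adjust at $a$. Otherwise by (C1) there is a slot $(\bar a,\bar c)$ of $b$ in $D$. Adjust at $a$ and at $c$ so that $\delta(a,\bar c)=\delta(\bar a,c)=1$. For a $C$-vertex $c''$ of $b$ in $D$, (6) for $a,\bar a,\bar c,c''$ reads $\delta(a,\bar c)\delta(\bar a,\bar c)\delta(a,c'')\delta(\bar a,c'')=1$; three factors other than $\delta(a,c'')$ are $1$, so $\delta(a,c'')=1$. In the same way (6) for $\bar a,a'',c,\bar c$ gives $\delta(a'',c)=1$ for every $A$-vertex $a''$ of $b$ in $D$. Finally (6) for $a,\bar a,c,\bar c$ gives $\delta(a,c)=1$. By Lemma 7 these are all new edges. $\square$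

**Lemma 12.** If $D,D^*$ are small closed sets and $F:\hat D\to\hat D^*$ is an isomorphism, then $F$ is elementary in $\mathbb M$, and so extends to an automorphism of $\mathbb M$.

*Proof.* This is a back-and-forth argument. Let $\mathcal F$ be the set of all isomorphisms between hats of small closed sets, let $F:\hat D\to\hat D^*$ be in $\mathcal F$, and let $z\in\mathbb M$. By (P0), $z\in\mathbb N$ or $z$ lies in a fibre over a vertex $v$. By Lemma 8(d) there is a chain of steps $D=D_0\subset\dots\subset D_k$ with $z\in D_k$, respectively $v\in D_k$. Given an isomorphism $\hat D_j\to\hat D_j^*$ extending $F$, Lemma 9 gives a step $D_{j+1}^*$ over $D_j^*$ of the same kind as $D_{j+1}$, with the corresponding base and the same sort of new vertex, and Lemma 11 gives an extension $\hat D_{j+1}\to\hat D_{j+1}^*$. So some extension of $F$ in $\mathcal F$ has $z$ in its domain. As $\mathcal F$ is closed under inverses, the same holds for ranges. Members of $\mathcal F$ preserve atomic formulas and their negations; by induction on formulas, using these extensions for the quantifiers, they are elementary. The last statement is strong homogeneity. $\square$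

## 8. Positive existential formulas satisfy DCC

First we encode a whole finite chain of steps in one positive existential formula. The difficulty is that an (S3)-step creates infinitely many relations with $D$; (P1) gives all but finitely many of them for free.

**Lemma 13.** Let $D\preceq\mathbb M$ be small, $D_N=D_0\subset\dots\subset D_k$ a chain of steps, and $x$ a finite tuple in $D_k$. There are a positive existential $L_N$-formula $\psi(x;z)$ and a finite tuple $g$ in $D_N$ such that $\psi(x,g)$ holds, and whenever $\psi(x',g)$ holds there is a homomorphism $h:D_k\to\mathbb N$ with $h|_{D_N}=\mathrm{id}$ and $h(x)=x'$.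

*Proof.* Consider the following finitely many atomic formulas true in $D_k$: the sorts of the new elements of all steps; for (S1)-steps, $E$ between $v$ and $w$; for (S2)- and (S3)-steps, the $I$- and $M$-relations listed in Lemma 7. They involve only finitely many elements of $D_N$; let $g$ list these and the coordinates of $x$ in $D_N$. Let $\psi$ say that there are elements satisfying these atomic formulas in place of the finitely many elements of $D_k\setminus D_N$, with $x$ the corresponding tuple (coordinates of $x$ in $D_N$ being equal to coordinates of $g$). Then $\psi(x,g)$ holds.

If $\psi(x',g)$ holds, the witnesses and $\mathrm{id}_{D_N}$ define a map $h$ on $D_k$ with $h(x)=x'$. We show by induction on $j$ that $h|_{D_j}$ is a homomorphism; for $j=0$ it is the identity. The relations of Lemma 7 for the step from $D_j$ to $D_{j+1}$ that are not among the chosen atomic formulas are $E$-relations between two vertices of the block $b$ of an (S2u)- or (S3)-step. The images of these vertices are in $h(b)$: for old vertices and an old block by the induction hypothesis, for the rest by the chosen $I$-relations. So the images are adjacent by (P1). $\square$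

**Lemma 14.** Every positive existential $L_N$-formula $\varphi(x;y)$ is an equation.

*Proof.* Suppose not, and take sequences as in Lemma 2: $\varphi(x_k,y_j)$ for $j<k$ and $\neg\varphi(x_k,y_k)$. Since $\varphi(x_{j+1},y_j)$ holds, all $y_j$ are in $\mathbb N$, and all $x_k$ with $k\ge2$ are in $\mathbb N$; drop the index $1$. Let $D\preceq\mathbb M$ be small containing all $x_k,y_k$, let $\mathcal U$ be a nonprincipal ultrafilter on the index set, and let $x'$ realize the type consisting of all formulas $\theta(x)$ over $D$ with $\{k:\theta(x_k)\}\in\mathcal U$. Then $x'$ is in $\mathbb N$, and $\varphi(x',y_j)$ holds for all $j$, since $\varphi(x_k,y_j)$ holds for all $k>j$.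

Take a chain of steps from $D_N$ to a closed set $D_k$ containing $x'$ (Lemma 8(d)), and $\psi,g$ as in Lemma 13 for $x'$. As $\psi(x',g)$ holds and $g$ is in $D$, $\psi(x_i,g)$ holds for some $i$. So there is a homomorphism $h:D_k\to\mathbb N$ with $h(x')=x_i$ and $h|_{D_N}=\mathrm{id}$. By Lemma 10, $\varphi(x',y_i)$ gives $\varphi(x_i,y_i)$, a contradiction. $\square$

## 9. Cheapest chains and positive existential types

Lemma 13 turns equality of positive existential types into homomorphisms. To describe types we need isomorphisms. A homomorphism may fold: it can send an unmatched block to a matched one, or an element reached by (S1) into a component already visible. Every such folding saves steps, and so a chain that is cheapest cannot be folded.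

**Definition (cost).** The *cost* of a chain of steps is the triple
$$\big(\#\text{(S0)},\ \#\text{(S1)},\ 2\cdot\#\text{(S2u)}+\#\text{(S2m)}+\#\text{(S3)}\big)$$
in $\{0,1,2,\dots\}^3$, ordered lexicographically. This is a well-order, and addition is strictly monotone.

**Lemma 15.** Let $D\preceq\mathbb M$ be small, and let $p,p'$ be finite tuples in $\mathbb N$ of the same length satisfying the same instances over $D_N$ of positive existential $L_N$-formulas. Then there are closed $D_k\ni p$, $D_k'\ni p'$ containing $D_N$, each reached from $D_N$ by finitely many steps, and an isomorphism $F:\hat D_k\to\hat D_k'$ over $D=\widehat{D_N}$ with $F(p)=p'$.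

*Proof.* **Step 1: a homomorphism from the cheaper side.** Let $c(p)$ be the least cost of a chain from $D_N$ to a closed set containing $p$ (it exists by Lemma 8(d)); similarly $c(p')$. By symmetry assume $c(p)\le c(p')$. Let $D_N=D_0\subset\dots\subset D_k\ni p$ be a chain of cost $c(p)$, and let $\psi,g$ be as in Lemma 13 for $p$. Since $\psi(p,g)$ holds, so does $\psi(p',g)$, and there is a homomorphism $h:D_k\to\mathbb N$ over $D_N$ with $h(p)=p'$.

**Step 2: shadow the chain.** We build closed $D_j'\supseteq h(D_j)$ with $D_0'=D_N$, where $D'_{j+1}$ is obtained from $D_j'$ by finitely many (possibly zero) steps, and compare costs.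

* $D_{j+1}$ is an (S0)-step with new $v$. If $h(v)\in D_j'$, do nothing. Otherwise, if the $\mathcal G$-component of $h(v)$ contains a $D_j'$-object, reach $h(v)$ without (S0) by Lemma 8(c); this costs less, whatever the other entries are. Otherwise $D_j'\cup\{h(v)\}$ is an (S0)-step.
* $D_{j+1}$ is an (S1)-step with new $w$ and base $v$. Then $h(w)$ is adjacent to $h(v)\in D_j'$. By Lemma 8(b), $h(w)$ is reached by (S2),(S3)-steps only (possibly none), which costs less, or by an (S1)-step with base $h(v)$.
* $D_{j+1}$ is an (S2)-step with base $(a,c)$. If $h(b)\in D_j'$, do nothing: in case (S2u) the images of $a',c'$ are the partners in $h(b)$ of $h(c),h(a)\in D_j'$, so they lie in $D_j'$ by (C1). Otherwise do the (S2)-step with $h(b)$ over the edge $(h(a),h(c))$. If the original step is (S2m), then $M(h(a),h(c),h(b))$, so the new one is (S2m) too. If the original is (S2u), the new one is (S2m), which costs $1$ instead of $2$, or (S2u). In both cases the images of $a',c'$ are partners of $h(c),h(a)$ in $h(b)$, so they belong to $D_{j+1}'$ by (C1).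
* $D_{j+1}$ is an (S3)-step. Then $(h(a),h(c))$ is a slot of $h(b)\in D_j'$. If $h(a),h(c)\in D_j'$, do nothing. Otherwise by (C1) neither is in $D_j'$, and we do the (S3)-step.

**Step 3: nothing was saved.** Each original step is replaced by steps of total cost at most its own, and strictly smaller unless it is replaced by exactly one step of the same kind with the corresponding base. The $D'$-chain reaches $p'=h(p)$, so its cost is $\ge c(p')\ge c(p)$. Hence no strict decrease occurs. So all steps are of the same kind with corresponding bases, and with the same sort of new vertex, as $h$ preserves sorts. By induction $D_j'=h(D_j)$, and $h|_{D_{j+1}}$ is the natural bijection extending $h|_{D_j}$ to the new step.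

**Step 4: lift to the fibres.** Starting with $\mathrm{id}_D$, Lemma 11 gives isomorphisms $\hat D_j\to\hat D_j'$ over $h|_{D_j}$, each extending the previous one. The last one is $F$. $\square$

## 10. With at most $n$ coordinates, one fibre stays free

**Proposition 16.** $T_n$ is $m$-equational for $1\le m\le n$.

*Proof.* **Step 1: the equations.** For $x\in\mathbb M^m$ let $\pi(x)_j$ be $x_j$ if $x_j\in\mathbb N$, and the vertex under $x_j$ if $x_j$ is in a fibre. The map $\pi:\mathbb M^m\to\mathbb N^m$ is definable without parameters. The following formulas in $x=(x_1,\dots,x_m)$ are $m$-equations: $x_j=x_l$; $x_j=y$; and, for sorts $Z_1,\dots,Z_m$ (among $A,C,B,S_0,\dots,S_n$) and a positive existential $L_N$-formula $\varphi(z_1,\dots,z_m;y)$, the formula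
$$Z_1(x_1)\wedge\dots\wedge Z_m(x_m)\wedge\varphi(\pi(x);y).\tag{7}$$
The first two were checked in Section 2. If (7) were not an equation, take sequences as in Lemma 2. For $k\ge2$ the tuple $x_k$ satisfies the sort conditions, so the failure of (7) at $(x_k,y_k)$ means $\neg\varphi(\pi(x_k),y_k)$. Dropping the index $1$, the sequences $(\pi(x_k))$, $(y_k)$ show that $\varphi$ is not an equation, against Lemma 14.

**Step 2: reduction to types.** We claim: *if $D\preceq\mathbb M$ is small and $x,x'\in\mathbb M^m$ satisfy the same instances over $D$ of these equations, then $\mathrm{tp}(x/D)=\mathrm{tp}(x'/D)$.* The claim suffices. Let $Z\subseteq\mathbb M^m$ be defined by a formula $\theta$ over some small $D\preceq\mathbb M$. Let $\Sigma_x$ be the set of those instances over $D$ of the equations that hold at $x$, together with the negations of those that do not. For $x\in Z$ the claim says that $\Sigma_x$ implies $\theta$, so by compactness a finite conjunction $\theta_x$ of formulas in $\Sigma_x$ implies $\theta$. The sets defined by the $\theta_x$ ($x\in Z$) cover $Z$ and are contained in $Z$; by compactness finitely many cover $Z$. So $Z$ is a Boolean combination of instances of $m$-equations.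

**Step 3: the lower layer.** Now let $x,x'$ be as in the claim. With $\varphi$ a tautology in (7), we see that $x_j,x_j'$ have the same sort. Put $p=\pi(x)$, $p'=\pi(x')$. As the sorts of $x$ and $x'$ agree, (7) shows that $p$ and $p'$ satisfy the same instances over $D_N$ of positive existential $L_N$-formulas. Let $F:\hat D_k\to\hat D_k'$ be the isomorphism of Lemma 15, so $F(p)=p'$. If $x_j\in\mathbb N$, then $F(x_j)=x_j'$. If $x_j$ is in a fibre over $v\in D_N$, then $x_j\in D$, and the instance $x_j=y$ with $y$ this element of $D$ gives $x_j'=x_j=F(x_j)$.

**Step 4: correct the fibres without touching the sign.** Let $v\in D_k\setminus D_N$ be a vertex, $v'=F(v)$, and let $R_v$ be the set of $i$ such that some $x_j\in S_{i,v}$. If $x_j\in S_{i,v}$, then $\pi(x')_j=F(\pi(x)_j)=v'$ and $x_j'$ has sort $S_i$, so $x_j'\in S_{i,v'}$. For $i\in R_v$ there is a unique bijection $S_{i,v}\to S_{i,v'}$ sending $x_j$ to $x_j'$ for all such $j$, because the fibres have two elements and $x$, $x'$ have the same equality pattern. It is $F$, or $F$ composed with the flip. Let $J_v\subseteq R_v$ be the set of $i$ where it is not $F$.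

As $|R_v|\le m\le n$, there is $i_0\in\{0,\dots,n\}\setminus R_v$. Change $F$ by the flip on $S_{i,v}$ for $i\in J_v$, and also on $S_{i_0,v}$ if $|J_v|$ is odd. An even number of fibres over $v$ is flipped, so by oddness $q$ is still preserved. After doing this for all such $v$ we have an isomorphism $\hat D_k\to\hat D_k'$ over $D$ mapping $x$ to $x'$. It is elementary by Lemma 12, so $\mathrm{tp}(x/D)=\mathrm{tp}(x'/D)$. $\square$

Step 4 is the only place where $m\le n$ was used.

## 11. With $n+1$ coordinates no equation can separate the two parities

**Proposition 17.** $T_n$ is not $m$-equational for any $m>n$.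

*Proof.* Let $m\ge n+1$, $c_0\in C$, $y_0\in X_{c_0}$, and
$$Z=\{(x,u):x\in\mathbb M^{n+1},\ u\in\mathbb M^{m-n-1},\ Q(x,y_0)\}.$$
Suppose $Z$ is a Boolean combination of instances $\psi_l(\cdot\,;e_l)$ of $m$-equations.

**Step 1: isolate one equation that separates two parities over an unseen vertex.** Let $D\preceq\mathbb M$ be small with $y_0$ and all $e_l$ in $D$; then $c_0\in D$, being the vertex under the coordinates of $y_0$. By Lemma 9 choose an (S1)-step $D_N\cup\{a\}$ with base $c_0$; so $a\in A$, and the component of the edge $(a,c_0)$ contains no node of $\Theta_{D_N}$. By oddness choose $x^+,x^-\in X_a$ with $q(x^+,y_0)=1$, $q(x^-,y_0)=-1$; write $x^{\pm1}$ for $x^\pm$. Put $t(x)=(x,x_0,\dots,x_0)\in\mathbb M^m$ for $x=(x_0,\dots,x_n)$. As $t(x^+)\in Z$ and $t(x^-)\notin Z$, there are an $m$-equation $\psi$ among the $\psi_l$, its parameter $e\in D$, and $\sigma\in\{\pm1\}$ such that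
$$\psi(t(x^\sigma),e)\quad\text{and}\quad\neg\psi(t(x^{-\sigma}),e).\tag{8}$$

**Step 2: a diagonal inside a block of $\mathbb M$.** Let $b$ be any block and $(a_i,c_i)$, $1\le i<\omega$, distinct slots of $b$. We first find $s:\bigcup_{v\in b}X_v\to\{\pm1\}$, odd (changing one coordinate changes the sign), with
$$q(x,y)=s(x)\,s(y)\,\mu_b(a',c')\qquad\text{for all }a',c'\in b,\ x\in X_{a'},\ y\in X_{c'}.\tag{9}$$
Fix a slot $(\bar a,\bar c)$ of $b$, $\bar x\in X_{\bar a}$, $\bar y\in X_{\bar c}$. Put $s(y)=q(\bar x,y)\mu_b(\bar a,c')$ for $y\in X_{c'}$, and then $s(x)=q(x,\bar y)\mu_b(a',\bar c)s(\bar y)$ for $x\in X_{a'}$. Oddness of $s$ follows from that of $q$. Since $s(\bar y)=q(\bar x,\bar y)\mu_b(\bar a,\bar c)$, the right side of (9) equals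
$$q(x,\bar y)\,q(\bar x,\bar y)\,q(\bar x,y)\cdot\mu_b(a',\bar c)\,\mu_b(\bar a,\bar c)\,\mu_b(\bar a,c')\,\mu_b(a',c'),$$
and this is $q(x,y)$ by (4) for $a',\bar a,c',\bar c$ and $x,\bar x,y,\bar y$. Choose $x_j\in X_{a_j}$ with $s(x_j)=1$ and $y_i\in X_{c_i}$ with $s(y_i)=\sigma$. Then
$$q(x_j,y_i)=\sigma\ (i\ne j),\qquad q(x_i,y_i)=-\sigma.\tag{10}$$

**Step 3: copies of $D$ that contain $c_i$ but do not see $b$.** Let $b^*$ be a block containing the edge $(a,c_0)$, and let $a^*$ be the partner of $c_0$ in $b^*$. The component of $b^*$ is that of $(a,c_0)$, so it contains no node of $\Theta_{D_N}$. The set $\{b^*\}$ is closed and $\{b^*,a^*,c_0\}$ is an (S3)-step over it, hence closed; likewise $\{b,a_i,c_i\}$. There is an isomorphism between their hats mapping $b^*,a^*,c_0$ to $b,a_i,c_i$ and $y_0$ to $y_i$: let the bijections of the fibres over $c_0$ and $c_i$ map $y_0$ to $y_i$ coordinatewise, and choose the bijections of the fibres over $a^*$ and $a_i$ so that $q$ is preserved on the only edge. By Lemma 12 it extends to $\tau_i\in\mathrm{Aut}(\mathbb M)$. Put $D^i=\tau_i(D)\preceq\mathbb M$. Then $c_i\in D^i$ and $y_i$ is in $D^i$. The component of $b=\tau_i(b^*)$ contains all edges $(a_j,c_i)$,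 because $a_j,c_i\in b$; and it contains no node of $\Theta_{D_N^i}$. Hence for all $i,j$ the set $D_N^i\cup\{a_j\}$ is an (S1)-step over $D_N^i$ with base $c_i$.

**Step 4: the copies of $\psi$ read the diagonal.** Fix $i,j$ and let $\eta=q(x_j,y_i)$. Extend $\tau_i|_D$ by $a\mapsto a_j$ and $x^\eta\mapsto x_j$ coordinatewise, which determines bijections of fibres. By Lemma 7 the only new edges are $(a,c_0)$ and $(a_j,c_i)$, and $q(x^\eta,y_0)=\eta=q(x_j,y_i)$. So oddness shows that this is an isomorphism of the hats of $D_N\cup\{a\}$ and $D_N^i\cup\{a_j\}$. By Lemma 12 it is elementary, so $\psi(t(x_j),\tau_i(e))$ holds iff $\psi(t(x^\eta),e)$ holds, that is, by (8), iff $\eta=\sigma$. By (10), $\psi(t(x_j),\tau_i(e))$ holds for $i\ne j$ and fails for $i=j$. Hence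
$$t(x_k)\in\bigcap_{i<k}\psi(\mathbb M,\tau_i(e))\setminus\psi(\mathbb M,\tau_k(e))\qquad\text{for all }k\ge2,$$
which contradicts the DCC for $\psi$. $\square$

The sign $\sigma$ is needed because we cannot know which parity $\psi$ accepts; since matched edges and unmatched edges have opposite signs, the diagonal can be arranged either way. And the equation is evaluated over an edge whose component $D$ does not see, which is exactly the region that the block parameters of the remark in Section 3 miss.

Propositions 16 and 17 prove (i) and (ii) of Theorem A. With $n=1$: $T_1$ is a complete theory that is 1-equational but not 2-equational, hence not equational. The assertion "every complete 1-equational theory is equational" is false.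

## 12. Counting types over countable models, and the possible sets $\mathrm{Eq}(T)$

Recall that a theory in a countable language is $\omega$-stable if there are only countably many complete 1-types over every countable set; it is enough to count over countable $D\preceq\mathbb M$.

**Proposition 18.** $T_n$ is $\omega$-stable.

*Proof.* Let $D\preceq\mathbb M$ be countable. The types of elements of $D$ are countably many, so let $x\in\mathbb M\setminus D$. Let $p$ be $x$ if $x\in\mathbb N$, and the vertex under $x$ otherwise. Then $p\notin D$, since the fibres over vertices of $D$ are contained in $D$. Take a chain of steps from $D_N$ to $D_k\ni p$. Record the kinds of the steps, the sorts of new vertices in (S0), the bases (as elements of $D$ or as labels of earlier new elements), the label of $p$ among the new elements, and the sort of $x$. There are countably many such data.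

Let $x,x'$ have the same data, with $p'$ the element belonging to $x'$. Repeated use of Lemma 11, starting from $\mathrm{id}_D$, gives an isomorphism of hats over $D$ mapping $p$ to $p'$. If $x\in\mathbb N$, it maps $x=p$ to $x'=p'$. If $x\in S_{i,p}$, it maps $x$ into $S_{i,p'}\ni x'$. If it does not map $x$ to $x'$, flip over $p$ the fibre $S_{i,p}$ and one other fibre (there are $n+1\ge2$); by oddness it is still an isomorphism, it is still over $D$ as $p\notin D$, and now $x\mapsto x'$. By Lemma 12, $\mathrm{tp}(x/D)=\mathrm{tp}(x'/D)$. So there are only countably many 1-types over $D$. $\square$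

This proves (iii), and with it Theorem A.

*Proof of Corollary B.* **Initial segment.** Let $T$ be $m$-equational and $1\le k\le m$. Let $Z\subseteq\mathbb M^k$ be definable, and $Z'=\{(x,u)\in\mathbb M^m:x\in Z\}$, a Boolean combination of instances $\psi_l(x,u;e_l)$ of $m$-equations. Since $x\in Z$ iff $(x,x_1,\dots,x_1)\in Z'$, the set $Z$ is the same Boolean combination of the $\psi_l(x,x_1,\dots,x_1;e_l)$. The formulas $\psi_l(x,x_1,\dots,x_1;y)$ are $k$-equations: if sequences $(x_j),(y_j)$ violated the criterion of Lemma 2 for one of them, the images of the $x_j$ under $x\mapsto(x,x_1,\dots,x_1)$ together with the $y_j$ would violate it for $\psi_l$. So $T$ is $k$-equational.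

**All initial segments occur.** By Theorem A, $\mathrm{Eq}(T_n)=\{1,\dots,n\}$. The theory of an infinite set is equational, as noted in Section 2. For an unstable theory such as that of dense linear orders, $\mathrm{Eq}=\emptyset$: 1-equational theories are stable, so $1\notin\mathrm{Eq}$, and $\mathrm{Eq}$ is an initial segment. $\square$
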